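\title{The heat kernel of $\mathrm{SO}(n)$ at the identity, uniformly in $n$}

\begin{abstract}
Let $f_t$ be the heat kernel of $\mathrm{SO}(n)$, $n\ge3$, for the bi-invariant metric given by minus the Killing form and with respect to normalized Haar measure. Let $N=n(n-1)/2$ be the dimension and $\lambda_1$ the spectral gap. We prove that for every $c>0$ the quantity $f_t(e)^{1/N}-1$ lies between two constant multiples of $e^{-\lambda_1t}(1+e^{-ct}/\sqrt t)$, with constants that depend neither on $n$ nor on $t$; this confirms a conjectured two-sided bound. We also determine the behavior at both ends uniformly in $n$: $\log f_t(e)\sim n^2e^{-\lambda_1t}$ as $t\to\infty$, while for $t\le\pi^2/16$ the logarithm of $f_t(e)$ differs from that of $\mathrm{vol}_n(4\pi t)^{-N/2}e^{tN/24}$ by at most $n^2e^{-(n-2)\pi^2/t}$. The proofs combine sums over Young diagrams, the Li--Yau inequality, moments of the trace on $\mathrm O(n)$, and Poisson summation in a basis of Hermite functions.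
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Let $n\ge3$ and let $N=n(n-1)/2$ be the dimension of $\mathrm{SO}(n)$. On the Lie algebra $\mathfrak{so}(n)$ of real skew-symmetric matrices consider minus the Killing form,
\[
g(X,Y)=-\operatorname{Tr}(\operatorname{ad}X\operatorname{ad}Y),\qquad \operatorname{ad}X(Z)=[X,Z].
\]
It is positive definite for $n\ge3$ (for $n=2$ it vanishes). We also write $g$ for the bi-invariant Riemannian metric that it defines on $\mathrm{SO}(n)$, $\Delta$ for its Laplacian and $\mathrm{vol}_n$ for its total volume. The heat kernel $f_t$, $t>0$, is the density of the semigroup $e^{t\Delta}$ with respect to normalized Haar measure $dQ$, so that $(e^{t\Delta}\varphi)(e)=\int f_t\varphi\,dQ$, where $e$ is the identity. It is a smooth positive probability density with $f_t(Q^{-1})=f_t(Q)$. By the Peter--Weyl theorem,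
\begin{equation}\label{eq:PW}
f_t(e)=\sum_\sigma d_\sigma^2\,e^{-t\lambda_\sigma},
\end{equation}
where $\sigma$ runs over the classes of irreducible representations, $d_\sigma$ is the dimension of $\sigma$, and $\lambda_\sigma$ is the eigenvalue of $-\Delta$ on the matrix coefficients of $\sigma$. The smallest nonzero eigenvalue, the spectral gap, belongs to the standard representation on $\mathbb C^n$ and equals
\[
\lambda_1=\frac{n-1}{2(n-2)}\in\bigl(\tfrac12,1\bigr];
\]
see Lemma~\ref{lem:gap}. The semigroup property and symmetry give $f_t(e)=\int f_{t/2}^2\,dQ$, hence $f_t(e)-1=\int(f_{t/2}-1)^2\,dQ$. Thus $f_t(e)$ measures how far heat started at $e$ is from equilibrium at time $t/2$.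

How should $f_t(e)$ depend on the dimension? The simplest spaces of large dimension are products. On a circle with spectral gap $\lambda$ the heat kernel at the starting point is $\theta(t)=\sum_{k\in\mathbb Z}e^{-\lambda k^2t}$, and on a product of $N$ such circles it is $\theta(t)^N$. Now $\theta(t)-1\sim2e^{-\lambda t}$ as $t\to\infty$ and $\theta(t)\sim\sqrt{\pi/(\lambda t)}$ as $t\to0$, so for any $c>0$ the function $\theta(t)-1$ lies between two constant multiples of $e^{-\lambda t}(1+e^{-ct}/\sqrt t)$. The following conjecture, posed in \cite{source}, says that $\mathrm{SO}(n)$ behaves in this respect like a product of $N$ circles of fixed size: \emph{there are constants $c_1,\dots,c_4\in(0,\infty)$ such that for all $n\ge3$ and all $t>0$}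
\begin{equation}\label{eq:conj}
\Bigl(1+c_1e^{-\lambda_1t}\Bigl(1+\frac{e^{-c_2t}}{\sqrt t}\Bigr)\Bigr)^{N}\le f_t(e)\le\Bigl(1+c_3e^{-\lambda_1t}\Bigl(1+\frac{e^{-c_4t}}{\sqrt t}\Bigr)\Bigr)^{N}.
\end{equation}

For a single $n$ the two ends are easy to examine. Put
\begin{equation}\label{eq:M}
M=M_n(t)=n^2e^{-\lambda_1t},\qquad v_n=\frac{\mathrm{vol}_n^{1/N}}{\sqrt{4\pi}},\qquad\text{and note that}\quad 2<\frac{n^2}{N}=\frac{2n}{n-1}\le3 .
\end{equation}
The number $M$ is the term of the standard representation in \eqref{eq:PW}. As $t\to\infty$ we have $f_t(e)=1+M+o(M)$, so $f_t(e)^{1/N}-1\sim\frac{2n}{n-1}e^{-\lambda_1t}$. As $t\to0$, the heat kernel of a compact $N$-dimensional Riemannian manifold with respect to Riemannian volume is asymptotic to $(4\pi t)^{-N/2}$ on the diagonal; multiplying by the total volume,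
\begin{equation}\label{eq:MP}
f_t(e)\sim\mathrm{vol}_n\,(4\pi t)^{-N/2}=\bigl(v_n/\sqrt t\bigr)^N\qquad(t\to0).
\end{equation}
So \eqref{eq:conj} holds for each $n$ separately, and its content is the uniformity in $n$. The delicate range is $1\ll t\ll\log n$. There $e^{-\lambda_1t}$ is small but $M$ is huge, and \eqref{eq:conj} predicts that $\log f_t(e)$ has the order of $Ne^{-\lambda_1t}$, that is, of $M$, whereas the first two terms of \eqref{eq:PW} give only $\log(1+M)$.

\subsection*{Results}

\begin{theorem}\label{thm:main}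
For every $c_2,c_4\in(0,\infty)$ there is $c_3\in(0,\infty)$, depending only on $c_4$, such that \eqref{eq:conj} holds for all $n\ge3$ and $t>0$ with $c_1=\frac1{6\sqrt3}$ and these $c_2,c_3,c_4$.
\end{theorem}

At both ends the asymptotics above hold in a sharp form that is uniform in $n$.

\begin{theorem}[large time]\label{thm:large}
For every $\varepsilon\in(0,1)$ there is $T(\varepsilon)$ such that for all $n\ge3$ and $t\ge T(\varepsilon)$
\[
(1-\varepsilon)\,n^2e^{-\lambda_1t}\le\log f_t(e)\le(1+\varepsilon)\,n^2e^{-\lambda_1t}.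
\]
\end{theorem}

\begin{theorem}[small time]\label{thm:small}
For all $n\ge3$ and $0<t\le\pi^2/16$,
\[
\Bigl|\log f_t(e)-\log\bigl(\mathrm{vol}_n\,(4\pi t)^{-N/2}e^{tN/24}\bigr)\Bigr|\le n^2e^{-(n-2)\pi^2/t}.
\]
\end{theorem}

\begin{corollary}\label{cor:sharp}
\begin{enumerate}
\item[(i)] $\displaystyle\sup_{n\ge3}\Bigl|\frac{n-1}{2n}\,e^{\lambda_1t}\bigl(f_t(e)^{1/N}-1\bigr)-1\Bigr|\to0$ as $t\to\infty$.
\item[(ii)] $\displaystyle\sup_{n\ge3}\bigl|\sqrt t\,\bigl(f_t(e)^{1/N}-1\bigr)-v_n\bigr|\to0$ as $t\to0$, where $v_3=(8\pi)^{1/6}$ and $v_n\to e^{3/4}$.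
\item[(iii)] In \eqref{eq:conj} the constants $c_2,c_4>0$ may be arbitrary, while necessarily $c_1\le\min(2,\inf_nv_n)$ and $c_3\ge\max(3,\sup_nv_n)$.
\end{enumerate}
\end{corollary}

\subsection*{Outline}
Theorem~\ref{thm:main} is assembled in Section~\ref{sec:main} from three estimates. The Li--Yau inequality makes $t^{N/2}f_t(e)$ monotone, which carries the asymptotics \eqref{eq:MP} forward in time as a lower bound and carries any upper bound backward in time (Section~\ref{sec:geom}). A sum over Young diagrams gives $\log f_t(e)\le CM$ for $t\ge100$ (Sections~\ref{sec:rep} and~\ref{sec:upper}). Testing against exponentials of the trace gives $\log f_t(e)\ge M/4$ for all $t$ (Section~\ref{sec:lower}). Sections~\ref{sec:large}, \ref{sec:small} and~\ref{sec:cor} prove Theorem~\ref{thm:large}, Theorem~\ref{thm:small} and Corollary~\ref{cor:sharp}.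

\section{Volume and monotonicity in time}\label{sec:geom}

The Killing form of $\mathfrak{so}(n)$ is $(n-2)\operatorname{Tr}(XY)$, so
\begin{equation}\label{eq:metric}
g(X,X)=2(n-2)\sum_{i<j}x_{ij}^2,\qquad X=(x_{ij})\in\mathfrak{so}(n).
\end{equation}

\begin{lemma}\label{lem:vol}
We have
\[
\mathrm{vol}_n=(2(n-2))^{N/2}\prod_{k=1}^{n-1}|S^k|,\qquad|S^k|=\frac{2\pi^{(k+1)/2}}{\Gamma(\frac{k+1}2)},
\]
and $v_n\ge\sqrt{(n-2)/n}\ge1/\sqrt3$.
\end{lemma}

\begin{proof}
Consider first the bi-invariant metric $g_0(X,X)=\sum_{i<j}x_{ij}^2$ and the map $Q\mapsto Qe_1$ onto the unit sphere $S^{n-1}$. Its differential at the identity sends $X$ to its first column; the kernel is $\mathfrak{so}(n-1)$, and the orthogonal complement of the kernel is mapped isometrically. By left invariance the map is a Riemannian submersion whose fibers are isometric to $(\mathrm{SO}(n-1),g_0)$. By induction the $g_0$-volume is $\prod_{k=1}^{n-1}|S^k|$, and \eqref{eq:metric} multiplies it by $(2(n-2))^{N/2}$.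

For $x\ge1$ we have $\Gamma(x)\le x^{x-1}$: this holds on $[1,2]$, where $\Gamma\le1$, and it passes from $x$ to $x+1$ because $\Gamma(x+1)=x\Gamma(x)\le x^x\le(x+1)^x$. Hence $\Gamma(\frac{k+1}2)\le(\frac{k+1}2)^{(k-1)/2}\le(n/2)^{k/2}$ and $|S^k|\ge(2\pi/n)^{k/2}$ for $1\le k\le n-1$. Since $\sum_{k=1}^{n-1}k=N$, we obtain $\mathrm{vol}_n\ge(4\pi(n-2)/n)^{N/2}$.
\end{proof}

The relation \eqref{eq:MP} says nothing about how small $t$ must be in terms of $n$. Curvature turns it into an inequality valid for all $t$. We use the Li--Yau inequality \cite{LY}: on a compact $N$-dimensional Riemannian manifold with $\mathrm{Ric}\ge0$, every positive solution $u$ of $\partial_tu=\Delta u$ on $[0,\infty)$ satisfies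
\[
\frac{|\nabla u|^2}{u^2}-\frac{\partial_tu}u\le\frac N{2t}\qquad(t>0).
\]

\begin{lemma}\label{lem:LY}
The function $t\mapsto t^{N/2}f_t(e)$ is nondecreasing on $(0,\infty)$. Consequently
\[
f_t(e)^{1/N}\ge\frac{v_n}{\sqrt t}\quad(t>0),\qquad f_t(e)^{1/N}\le\frac{10}{\sqrt t}\,f_{100}(e)^{1/N}\quad(0<t\le100).
\]
\end{lemma}

\begin{proof}
For a bi-invariant metric with orthonormal basis $(X_a)$ of the Lie algebra, $\mathrm{Ric}(X,X)=\frac14\sum_a|[X,X_a]|^2=-\frac14\operatorname{Tr}(\operatorname{ad}X)^2$. In our case $\mathrm{Ric}=g/4\ge0$. Fix $\delta>0$ and apply the inequality to $u(t,\cdot)=f_{t+\delta}$. Dropping the gradient term gives $\partial_t\log\bigl(t^{N/2}f_{t+\delta}(e)\bigr)\ge0$; letting $\delta\to0$ proves monotonicity. The first bound compares $t^{N/2}f_t(e)$ with its limit $v_n^N$ at $0$, given by \eqref{eq:MP}, and the second compares it with its value at $t=100$.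
\end{proof}

\section{Representations and Young diagrams}\label{sec:rep}

\subsection*{Highest weights}
Let $m=\lfloor n/2\rfloor$. The maximal torus consists of the rotations by angles $\theta_1,\dots,\theta_m$ in the coordinate planes $(e_1,e_2),(e_3,e_4),\dots$. Weights are vectors in $\mathbb Z^m$; the positive roots are $\epsilon_i\pm\epsilon_j$ ($i<j$), together with the $\epsilon_i$ if $n$ is odd; half their sum is $\rho$ with $\rho_i=\frac n2-i$. The irreducible representations of $\mathrm{SO}(n)$ are indexed by their highest weights, the integer vectors $\mu$ with $\mu_1\ge\dots\ge\mu_m\ge0$ ($n$ odd) or $\mu_1\ge\dots\ge\mu_{m-1}\ge|\mu_m|$ ($n$ even). With $x=\mu+\rho$, Weyl's dimension formula reads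
\begin{equation}\label{eq:weyl}
d_\mu=\prod_{i<j\le m}\frac{x_i^2-x_j^2}{\rho_i^2-\rho_j^2}\quad(n\text{ even}),\qquad d_\mu=\prod_{i\le m}\frac{x_i}{\rho_i}\prod_{i<j\le m}\frac{x_i^2-x_j^2}{\rho_i^2-\rho_j^2}\quad(n\text{ odd}).
\end{equation}
The Laplacian is the Casimir operator $\sum_aX_a^2$, and $-\Delta$ acts on the matrix coefficients of the representation $\mu$ by $\langle\mu,\mu+2\rho\rangle$, computed in the inner product dual to $g$ on the torus. By \eqref{eq:metric} the generator with angles $\theta$ has squared norm $2(n-2)\sum\theta_i^2$, so the eigenvalue is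
\begin{equation}\label{eq:casimir}
E(\mu)=\frac1{2(n-2)}\sum_{i=1}^m\bigl(\mu_i^2+(n-2i)\mu_i\bigr)=\frac{|x|^2-|\rho|^2}{2(n-2)},
\end{equation}
with $|\cdot|$ the Euclidean norm. For $n$ even $\rho_m=0$, so $d_\mu$ and $E(\mu)$ do not change when $\mu_m$ is replaced by $-\mu_m$. Thus each partition $\mu$ with at most $m$ rows labels one representation, except when $n$ is even and $\mu_m>0$: then it labels two, with highest weights $\mu$ and $\mu^-=(\mu_1,\dots,\mu_{m-1},-\mu_m)$, of the same dimension and eigenvalue. For $n=3$ the weights are the integers $l\ge0$, and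
\begin{equation}\label{eq:SO3}
f_t(e)=\sum_{l\ge0}(2l+1)^2e^{-tl(l+1)/2}.
\end{equation}

\subsection*{Contents and hooks}
We identify a partition $\mu$ with its diagram, the set of boxes $b=(i,j)$ with $1\le j\le\mu_i$ (row $i$, column $j$). Let $|\mu|$ be the number of boxes and $\mu'_j$ the length of column $j$. The \emph{content} of $b=(i,j)$ is $c(b)=j-i$; its \emph{hook length} $h(b)=(\mu_i-j)+(\mu'_j-i)+1$ counts $b$ and the boxes to its right and below it; and $H_\mu=\prod_{b\in\mu}h(b)$. We use three textbook facts.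
\begin{enumerate}
\item[(a)] For $\mu$ with at most $r$ rows, the irreducible representation $S_\mu(\mathbb C^r)$ of $\mathrm{GL}(r,\mathbb C)$ with highest weight $\mu$ has dimension
\[
s_\mu(1^r)=\prod_{i<j\le r}\frac{\mu_i-\mu_j+j-i}{j-i}=\prod_{b\in\mu}\frac{r+c(b)}{h(b)} .
\]
\item[(b)] The number of standard tableaux of shape $\mu$ is $|\mu|!/H_\mu$.
\item[(c)] The Robinson--Schensted correspondence is a bijection between permutations of $\{1,\dots,k\}$ and pairs of standard tableaux with $k$ boxes and the same shape; the first row of the shape has the length of a longest increasing subsequence of the permutation.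
\end{enumerate}
By (b) and (c), $\sum_{|\beta|=k}(k!/H_\beta)^2=k!$, that is, $\sum_{|\beta|=k}H_\beta^{-2}=1/k!$. Summing over all partitions,
\begin{equation}\label{eq:planch}
\sum_\beta\frac{z^{|\beta|}}{H_\beta^2}=e^z\qquad(z\ge0).
\end{equation}

\begin{lemma}\label{lem:gap}
For a partition $\mu$ with at most $m$ rows,
\begin{equation}\label{eq:content}
E(\mu)=|\mu|\,\lambda_1+\frac1{n-2}\sum_{b\in\mu}c(b)=\frac1{2(n-2)}\sum_j\mu'_j\bigl(n-\mu'_j+2(j-1)\bigr).
\end{equation}
The standard representation has eigenvalue $\lambda_1=\frac{n-1}{2(n-2)}$, and every representation other than the trivial and the standard one has eigenvalue at least $1$.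
\end{lemma}

\begin{proof}
The contents in row $i$ add up to $\frac12\mu_i(\mu_i+1)-i\mu_i$, so $\mu_i^2+(n-2i)\mu_i=\sum_{b\in\text{row }i}(n-1+2c(b))$. Summing over rows gives the first expression. Summing instead over a column $j$ of length $l$ gives $\sum_{i=1}^l(n-1+2j-2i)=l(n-l+2(j-1))$, which is the second. The standard representation is $\mu=(1)$. For the last claim note that all terms of the second expression are nonnegative. If $\mu'_1=l\ge2$, then $n\ge4$ and $2\le l\le n/2\le n-2$, so $l(n-l)\ge2(n-2)$ by concavity in $l$, and the first term is at least $1$. If $\mu'_1=1$ and there are at least two columns, the first two terms give $\frac{(n-1)+(n+1)}{2(n-2)}\ge1$.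
\end{proof}

The dimensions $d_\mu$ have no product formula as simple as (a), but for an upper bound those of $\mathrm{GL}(n,\mathbb C)$ suffice.

\begin{lemma}\label{lem:dimup}
For all $t>0$,
\[
f_t(e)\le S:=\sum_{\mu:\ \text{at most }m\text{ rows}}s_\mu(1^n)^2e^{-tE(\mu)} .
\]
\end{lemma}

\begin{proof}
Let $u_j^\pm\in\mathbb C^n$ be the eigenvectors of the torus of weight $\pm\epsilon_j$, and $u_0=e_n$ if $n$ is odd. Order the basis as $u_1^+,\dots,u_m^+,(u_0),u_m^-,\dots,u_1^-$. A linear form with coefficients $a_1>\dots>a_m>0$ is positive on the positive roots and decreases along the weights of this basis, so a positive root vector of $\mathfrak{so}(n,\mathbb C)$ sends each basis vector to a multiple of an earlier one: it is strictly upper triangular. Let $v$ be the highest weight vector of $S_\mu(\mathbb C^n)$ for this basis. It is killed by all strictly upper triangular matrices, and since $\mu$ has at most $m$ rows its weight for the torus of $\mathrm{SO}(n)$ is $\mu$. So $v$ generates the irreducible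 representation of $\mathrm{SO}(n)$ of highest weight $\mu$, and $d_\mu\le s_\mu(1^n)$.

Let $n$ be even and $\mu_m>0$. The reflection $R\in\mathrm O(n)$ with $Re_n=-e_n$ exchanges the lines spanned by $u_m^+$ and $u_m^-$ and fixes the other basis vectors. Conjugation by $R$ changes the sign of $\epsilon_m$ and hence permutes the positive roots $\epsilon_i\pm\epsilon_j$, so $Rv$ is a highest weight vector of weight $\mu^-$. The representations $\mu$ and $\mu^-$ are inequivalent, so $2d_\mu\le s_\mu(1^n)$, and together they contribute $2d_\mu^2e^{-tE(\mu)}\le\frac12s_\mu(1^n)^2e^{-tE(\mu)}$ to \eqref{eq:PW}.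
\end{proof}

\section{The upper bound for large time: long and short columns}\label{sec:upper}

By (a) and \eqref{eq:content}, the term of $\mu$ in $S$ factors over boxes:
\begin{equation}\label{eq:w}
s_\mu(1^n)^2e^{-tE(\mu)}=\frac1{H_\mu^2}\prod_{b\in\mu}M\,w(c(b)),\qquad w(c)=\Bigl(1+\frac cn\Bigr)^2e^{-tc/(n-2)} .
\end{equation}
If $w$ were identically $1$, then \eqref{eq:planch} would give $S\le e^M$. This is the source of the asymptotics $\log f_t(e)\sim M$.

\begin{example}\label{ex:two}
Let $n\ge4$. The diagrams with at most one box contribute $1+M$. The two diagrams with two boxes have $H=2$ and contents $\{0,1\}$, $\{0,-1\}$, so they contribute $\frac14M^2(w(1)+w(-1))$, which is close to $M^2/2!$ when $n$ is large and $t\ll n$. The row is harmless, since $w(1)\le1$ for $t\ge2$. The column carries the factor $w(-1)=(1-\frac1n)^2e^{t/(n-2)}$, which is unbounded in $t$. The effect grows with the length: for a single column of length $l\le m$, \eqref{eq:w} and \eqref{eq:content} give the term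
\begin{equation}\label{eq:Al}
A_l:=\frac1{l!^2}\prod_{i=1}^lM\,w(1-i)=\binom nl^2e^{-t\,l(n-l)/(2(n-2))},
\end{equation}
whose eigenvalue for $l=n/2$ and large $n$ is about $n/8$, half of $l\lambda_1$. So comparison with $M^l/l!^2$ is hopeless for long columns. But such a term is small in absolute value when $t$ is a large constant: for $l=n/2$ it is at most $4^ne^{-tn/8}$.
\end{example}

The example suggests the proof. A box has $w\le e^{3\varepsilon}$ as long as its content exceeds $-\varepsilon n/t$, so columns shorter than $\varepsilon n/t$ can be summed by \eqref{eq:planch}. Longer columns are bounded one at a time by $A_l$, which is exponentially small in $t$.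

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\foreach \x/\h in {1/7,2/6,3/4} { \foreach \y in {1,...,\h} { \draw[fill=gray!35] (\x-1,1-\y) rectangle (\x,-\y); } }
\foreach \x/\h in {4/3,5/3,6/2,7/1,8/1} { \foreach \y in {1,...,\h} { \draw (\x-1,1-\y) rectangle (\x,-\y); } }
\draw[dashed] (-1,-3) -- (9,-3) node[right] {$r=3$};
\node at (1.5,0.7) {$p=3$};
\node at (5.5,0.7) {$\beta$};
\end{tikzpicture}
\caption{Cutting a Young diagram at depth $r$. The $p$ columns of length greater than $r$ (shaded) are estimated one at a time; the remaining columns form a diagram $\beta$ with at most $r$ rows, whose boxes have the same hook lengths in $\beta$ as in the whole diagram.}\label{fig:cut}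
\end{figure}

\begin{proposition}\label{prop:U}
Let $\varepsilon\in(0,1]$ and let $T_\varepsilon\ge100$ be such that $t/8\ge2\log(et/\varepsilon)$ for all $t\ge T_\varepsilon$; one may take $T_1=100$. For all $n\ge3$ and $t\ge T_\varepsilon$,
\[
f_t(e)\le\exp\bigl(e^{3\varepsilon}M+4e^{-t/8}\bigr).
\]
\end{proposition}

\begin{proof}
The value $T_1=100$ is admissible because $2\log(100e)<11.3<12.5$ and $t/8-2\log(et)$ increases for $t>16$.

Put $r=\lfloor\varepsilon n/t\rfloor\le n/100<m$. Given $\mu$ with at most $m$ rows, let $p\ge0$ be the number of columns of length greater than $r$, let $l_1\ge\dots\ge l_p$ be their lengths, and let $\beta$ be the partition formed by the remaining columns (Figure~\ref{fig:cut}). The data $(p;l_1,\dots,l_p;\beta)$ determine $\mu$. We bound the factors $Mw(c(b))/h(b)^2$ in \eqref{eq:w}.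

\emph{Short columns.} The hook of a box in a column $j>p$ lies in columns $>p$, so these hook lengths multiply to $H_\beta$. The contents, computed in $\mu$, are greater than $-r$. If $c\ge0$, then $w(c)\le e^{2c/n-tc/(n-2)}\le1$. If $-r<c<0$, then $w(c)\le e^{tr/(n-2)}\le e^{\varepsilon n/(n-2)}\le e^{3\varepsilon}$. These columns contribute at most $(e^{3\varepsilon}M)^{|\beta|}/H_\beta^2$.

\emph{Long columns.} Let column $j\le p$ have length $l$, $r<l\le m$. The hook length of $(i,j)$ is at least $l-i+1$, so the product of the hook lengths in the column is at least $l!$. For $c\ge-n/2$,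
\[
(\log w)'(c)=\frac2{n+c}-\frac t{n-2}\le\frac4n-\frac t{n-2}<0,
\]
and all contents are at least $1-m>-n/2$; hence $w(j-i)\le w(1-i)$. So the column contributes at most $A_l$, defined in \eqref{eq:Al}. Since $\varepsilon n/t<l\le n/2$, we have $\binom nl\le(en/l)^l\le(et/\varepsilon)^l$ and $\frac{l(n-l)}{2(n-2)}\ge\frac l4$. By the choice of $T_\varepsilon$,
\[
A_l\le e^{l(2\log(et/\varepsilon)-t/4)}\le e^{-tl/8},\qquad A:=\sum_{l=r+1}^mA_l\le\frac{e^{-t/8}}{1-e^{-t/8}}\le2e^{-t/8}<\frac12 .
\]

\emph{Summation.} We let $l_1,\dots,l_p$ range independently over $(r,m]$ and $\beta$ over all partitions. By Lemma~\ref{lem:dimup} and \eqref{eq:planch},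
\[
f_t(e)\le S\le\sum_{p\ge0}A^p\sum_\beta\frac{(e^{3\varepsilon}M)^{|\beta|}}{H_\beta^2}=\frac{\exp(e^{3\varepsilon}M)}{1-A}\le\exp\bigl(e^{3\varepsilon}M+2A\bigr),
\]
since $-\log(1-A)\le A/(1-A)\le2A$.
\end{proof}

The additive error $4e^{-t/8}$ is harmless when $M$ is bounded below, but for fixed $n$ and $t\to\infty$ it dominates $M\le n^2e^{-t/2}$. In that range we stop at the first time $t'\ge100$ with $M\le1$ and let the spectral gap act from then on.

\begin{corollary}\label{cor:CU}
Let $n\ge3$, $t\ge100$ and $C=e^{121}$.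
\begin{enumerate}
\item[(a)] If $M_n(t)\le1$ and $t'=\max(100,2\log n/\lambda_1)$, then $t'\le t$ and $f_{t'}(e)\le e^{21}$.
\item[(b)] In all cases $f_t(e)\le e^{CM}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Since $e^3+4e^{-100/8}<21$, Proposition~\ref{prop:U} with $\varepsilon=1$ gives $f_\tau(e)\le e^{21\max(M_n(\tau),1)}$ for $\tau\ge100$. The condition $M_n(\tau)\le1$ means $\tau\ge2\log n/\lambda_1$, so (a) follows, and so does (b) when $M\ge1$. Let $M<1$. Every nonconstant term of \eqref{eq:PW} has eigenvalue at least $\lambda_1$, and $e^{\lambda_1t'}\le e^{100}n^2$, so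
\[
f_t(e)-1\le e^{-\lambda_1(t-t')}\bigl(f_{t'}(e)-1\bigr)\le e^{21}e^{100}n^2e^{-\lambda_1t}=CM,
\]
and $1+CM\le e^{CM}$.
\end{proof}

\section{A lower bound for all times: the trace as test function}\label{sec:lower}

The lower bound of Lemma~\ref{lem:LY} is empty once $t\ge v_n^2$, and lower bounds from the sum over diagrams (Section~\ref{sec:large}) need $t$ large. To cover all times with an explicit constant we use $f_t(e)=\int f_{t/2}^2\,dQ$ and a statistic that separates $f_{t/2}\,dQ$ from Haar measure. The trace does this. It is an eigenfunction of $-\Delta$ with eigenvalue $\lambda_1$, so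
\begin{equation}\label{eq:mean}
\int f_{t/2}\operatorname{tr}Q\,dQ=(e^{t\Delta/2}\operatorname{tr})(e)=ne^{-\lambda_1t/2}=\sqrt M,
\end{equation}
while under Haar measure it has almost Gaussian exponential moments.

\begin{lemma}\label{lem:trace}
For $n\ge3$ and $a>0$, $\displaystyle\int_{\mathrm{SO}(n)}e^{2a\operatorname{tr}Q}\,dQ\le2e^{2a^2}$.
\end{lemma}

\begin{proof}
We work on $\mathrm O(n)$ with its normalized Haar measure $d\nu$. The function $(\operatorname{tr}Q)^q$ is the character of $(\mathbb C^n)^{\otimes q}$, so $\int(\operatorname{tr}Q)^q\,d\nu$ is the dimension of the space of $\mathrm O(n)$-invariant tensors. By Weyl's first fundamental theorem this space is spanned by the tensors $\prod_{\{a,b\}}\delta_{i_ai_b}$, one for each perfect matching of $\{1,\dots,q\}$. There are none for $q$ odd and $(2k)!/(2^kk!)$ for $q=2k$. Hence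
\[
\int_{\mathrm O(n)}e^{2a\operatorname{tr}Q}\,d\nu\le\sum_{k\ge0}\frac{(2a)^{2k}}{(2k)!}\cdot\frac{(2k)!}{2^kk!}=e^{2a^2}.
\]
The subgroup $\mathrm{SO}(n)$ has $\nu$-mass $\frac12$, its normalized Haar measure is $2\nu$ restricted to it, and the integrand is positive.
\end{proof}

The passage to $\mathrm O(n)$, which costs the factor $2$, cannot be skipped at the level of moments, because $\mathrm{SO}(n)$ has the determinant as a further invariant. For instance $\int_{\mathrm{SO}(3)}(\operatorname{tr}Q)^3\,dQ=1$, since $\mathbb C^3\otimes\mathbb C^3$ is the sum of the representations $l=0,1,2$ and contains $\mathbb C^3$ exactly once, whereas the third Gaussian moment is $0$.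

\begin{proposition}\label{prop:L}
For all $n\ge3$ and $t>0$, $f_t(e)\ge e^{M/4}$.
\end{proposition}

\begin{proof}
Let $\varphi=e^{a\operatorname{tr}Q}$ with $a>0$. The Cauchy--Schwarz inequality, Jensen's inequality for the probability measure $f_{t/2}\,dQ$, and \eqref{eq:mean} give
\[
f_t(e)\int\varphi^2\,dQ\ge\Bigl(\int f_{t/2}\,\varphi\,dQ\Bigr)^2\ge\exp\Bigl(2a\int f_{t/2}\operatorname{tr}Q\,dQ\Bigr)=e^{2a\sqrt M}.
\]
By Lemma~\ref{lem:trace}, $f_t(e)\ge\frac12e^{2a\sqrt M-2a^2}$, and the optimal choice $a=\sqrt M/2$ gives $f_t(e)\ge\frac12e^{M/2}$. If $M\ge3$ this is at least $e^{M/4}$, because $M/4\ge\frac34>\log2$. For $M\le3$ the factor $\frac12$ is too costly, and we use instead the trivial and standard terms of \eqref{eq:PW}: $f_t(e)\ge1+M$. The convex function $e^{M/4}$ lies below the affine function $1+M$ on $[0,3]$, because it does so at the endpoints ($1\le1$ and $e^{3/4}\le4$).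
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Write $y=e^{-\lambda_1t}\in(0,1)$, so that $2y\le M/N\le3y$ by \eqref{eq:M}. We compare $f_t(e)^{1/N}$ with the expressions in \eqref{eq:conj}.

\emph{Upper bound.} Let $c_4>0$, $C=e^{121}$ and $c_3=10\,e^{3C+100+100c_4}$. For $t\ge100$, Corollary~\ref{cor:CU}(b) and convexity of $y\mapsto e^{3Cy}$ on $[0,1]$ give
\[
f_t(e)^{1/N}\le e^{3Cy}\le1+(e^{3C}-1)y\le1+c_3y .
\]
For $t\le100$, Lemma~\ref{lem:LY} and the bound $f_{100}(e)^{1/N}\le e^{3C}$ give $f_t(e)^{1/N}\le10e^{3C}/\sqrt t$, and since $\lambda_1\le1$,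
\[
c_3\,y\,\frac{e^{-c_4t}}{\sqrt t}\ge c_3\,\frac{e^{-100-100c_4}}{\sqrt t}=\frac{10e^{3C}}{\sqrt t}.
\]

\emph{Lower bound.} Let $c_2>0$ and $v=1/\sqrt3$, so that $v_n\ge v$ by Lemma~\ref{lem:vol}. If $t\le v^2/4$, then $v/(2\sqrt t)\ge1$, and Lemma~\ref{lem:LY} gives
\[
f_t(e)^{1/N}\ge\frac v{\sqrt t}\ge1+\frac v{2\sqrt t},\qquad\text{while}\qquad y\Bigl(1+\frac{e^{-c_2t}}{\sqrt t}\Bigr)\le1+\frac1{\sqrt t}\le\frac2{\sqrt t}
\]
because $t\le1$; any $c_1\le v/4$ works in this range. If $t\ge v^2/4$, then Proposition~\ref{prop:L} gives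
\[
f_t(e)^{1/N}\ge e^{M/(4N)}\ge e^{y/2}\ge1+\frac y2,\qquad\text{while}\qquad1+\frac{e^{-c_2t}}{\sqrt t}\le1+\frac2v\le\frac3v ;
\]
any $c_1\le v/6$ works in this range. Hence $c_1=v/6=\frac1{6\sqrt3}$ works for all $t>0$ and $n\ge3$. \qed

\section{Large time: proof of Theorem~\ref{thm:large}}\label{sec:large}

Fix $\varepsilon\in(0,1)$ and put $\kappa=(\varepsilon e^{-21})^3<\varepsilon$. Both bounds split according to the size of $M$. For $M\ge\kappa$ many diagrams contribute and additive errors that are exponentially small in $t$ can be absorbed into $\varepsilon M$. For $M<\kappa$ only the trivial and standard representations matter. Below, each largeness condition on $t$ involves $\varepsilon$ alone, and $T(\varepsilon)\ge100$ is chosen so that all of them hold.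

\subsection*{Upper bound}
\emph{Case $M\ge\kappa$.} Choose $\eta\in(0,1]$ with $e^{3\eta}\le1+\varepsilon/2$. If $t\ge T_\eta$ and $4e^{-t/8}\le\varepsilon\kappa/2$, Proposition~\ref{prop:U} with parameter $\eta$ gives $\log f_t(e)\le(1+\frac\varepsilon2)M+4e^{-t/8}\le(1+\varepsilon)M$.

\emph{Case $M<\kappa$.} Let $R_t=f_t(e)-1-M$ be the sum of the remaining terms of \eqref{eq:PW}. As $\log f_t(e)\le f_t(e)-1=M+R_t$, it suffices to show $R_t\le\varepsilon M$. Take $t'\le t$ as in Corollary~\ref{cor:CU}(a), so that $R_{t'}\le e^{21}$.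

Let $n\ge4$. By Lemma~\ref{lem:gap} the eigenvalues in $R_t$ are at least $1$, so $R_t\le e^{21}e^{-(t-t')}$, and $\lambda_1\le\frac34$. If $t'=2\log n/\lambda_1$, then $M=e^{-\lambda_1(t-t')}$, and since $M<1$,
\[
R_t\le e^{21}M^{1/\lambda_1}\le e^{21}M^{4/3}\le e^{21}\kappa^{1/3}M=\varepsilon M .
\]
If $t'=100$, then $M\ge e^{-\lambda_1t}$ gives $R_t/M\le e^{121}e^{-(1-\lambda_1)t}\le e^{121-t/4}$, which is at most $\varepsilon$ for large $t$.

For $n=3$ the gap itself equals $1$ and Lemma~\ref{lem:gap} gives no gain. But here $t'=100$, $M=9e^{-t}$, and by \eqref{eq:SO3} the eigenvalues in $R_t$ are at least $3$, so $R_t/M\le e^{21}e^{-3(t-100)}e^t=e^{321-2t}\le\varepsilon$ for large $t$.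

\subsection*{A lower bound for dimensions}
For the lower bound the dimensions of $\mathrm{GL}(n,\mathbb C)$ are on the wrong side. We need $d_\mu\approx n^{|\mu|}/H_\mu$ from below, for diagrams with few rows.

\begin{lemma}\label{lem:D}
If $0\le r<m$ and $\mu$ has at most $r$ rows, then
\[
d_\mu\ge\prod_{b\in\mu}\frac{n-1-r+c(b)}{h(b)}\ge\frac{(n-2r)^{|\mu|}}{H_\mu}.
\]
\end{lemma}

\begin{proof}
We sort the factors of \eqref{eq:weyl}, where $x_i=\rho_i+\mu_i$ and $x_j=\rho_j$ for $j>r$. Pairs with $r<i<j$ contribute $1$. Pairs $i<j\le r$ contribute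
\[
\prod_{i<j\le r}\frac{x_i-x_j}{\rho_i-\rho_j}\prod_{i<j\le r}\frac{x_i+x_j}{\rho_i+\rho_j}\ge s_\mu(1^r)=\prod_{b\in\mu}\frac{r+c(b)}{h(b)}
\]
by fact (a). Now fix $i\le r$ and consider the pairs $(i,j)$ with $j>r$. Let $a=\rho_{r+1}=\frac n2-r-1\ge0$ and $P(x)=(x-a)(x-a+1)\cdots(x+a)$. The numbers $\pm\rho_j$, $r<j\le m$, are $-a,-a+1,\dots,a$, each once, except that $0$ occurs twice when $n$ is even. So $\prod_{j>r}(x^2-\rho_j^2)$ equals $P(x)$ for $n$ odd and $xP(x)$ for $n$ even. For $n$ odd, \eqref{eq:weyl} contains the additional factor $x_i/\rho_i$. In both cases row $i$ therefore contributes $\frac{x_i}{\rho_i}\cdot\frac{P(x_i)}{P(\rho_i)}$, and $x_i/\rho_i\ge1$ as $\rho_i>0$. We pass from $\rho_i$ to $x_i$ in unit steps, one for each box of row $i$. We have $P(x+1)/P(x)=(x+a+1)/(x-a)$, and the step for the box $(i,j)$ with content $c=j-i$ starts at $x=\rho_i+j-1=\frac n2-1+c$, where $x+a+1=n-1-r+c$ and $x-a=r+c>0$. Thus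
\[
\prod_{i\le r}\frac{P(x_i)}{P(\rho_i)}=\prod_{b\in\mu}\frac{n-1-r+c(b)}{r+c(b)} .
\]
The denominators cancel the numerators of $s_\mu(1^r)$, which proves the first inequality; the second follows from $c(b)\ge1-r$.
\end{proof}

\subsection*{Lower bound}
If $M<\kappa$, then $\log f_t(e)\ge\log(1+M)\ge M-\frac12M^2\ge(1-\varepsilon)M$. Let $M\ge\kappa$. Now the large positive contents are the ones that lower a term, and Lemma~\ref{lem:D} requires few rows, so we keep only the diagrams inside a square.

Choose $\eta\in(0,1)$ with $\vartheta:=(1-\eta)^2e^{-3\eta}\ge1-\varepsilon/2$, and put $r=\lfloor\eta n/t\rfloor<m$ and $z=\vartheta M$. Let $\mu$ have at most $r$ rows and at most $r$ columns, and let $k=|\mu|$. All contents are at most $r$, so \eqref{eq:content} and Lemma~\ref{lem:D} give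
\[
d_\mu^2e^{-tE(\mu)}\ge\frac1{H_\mu^2}\Bigl((n-2r)^2e^{-\lambda_1t}e^{-tr/(n-2)}\Bigr)^k\ge\frac{z^k}{H_\mu^2},
\]
where we used $n-2r\ge n(1-2\eta/t)\ge n(1-\eta)$ and $tr/(n-2)\le\eta n/(n-2)\le3\eta$. By \eqref{eq:planch}, the weights $e^{-z}z^{|\mu|}H_\mu^{-2}$ form a probability law on all partitions, the Poissonized Plancherel measure. Keeping in \eqref{eq:PW} only the diagrams in the $r\times r$ square, we get
\[
f_t(e)\ge e^z(1-P),
\]
where $P$ is the probability that the first row or the first column has length at least $q:=r+1>\eta n/t$.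

Since $e^{-z}z^kH_\mu^{-2}=e^{-z}\frac{z^k}{k!}\cdot\frac{(k!/H_\mu)^2}{k!}$, facts (b) and (c) show that this law is that of the Robinson--Schensted shape of a uniform permutation of $\{1,\dots,K\}$, with $K$ a Poisson variable of mean $z$. The first row has length at least $q$ exactly when there is an increasing subsequence of length $q$. Each of the $\binom Kq$ sets of $q$ positions is increasing with probability $1/q!$, and $\mathbb E\binom Kq=z^q/q!$, so the expected number of such subsequences is $z^q/q!^2$. Transposing a diagram preserves $H_\mu$, so the first column has the same law as the first row. With $q!\ge(q/e)^q$ and $z\le M\le n^2e^{-t/2}$,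
\[
P\le\frac{2z^q}{q!^2}\le2\Bigl(\frac{e^2z}{q^2}\Bigr)^q\le2\Bigl(\frac{e^2t^2e^{-t/2}}{\eta^2}\Bigr)^q\le2e^{-t/4}
\]
as soon as $e^2t^2e^{-t/4}\le\eta^2$, because $q\ge1$. Then $P\le\frac12$ and $\log(1-P)\ge-2P$, so
\[
\log f_t(e)\ge\bigl(1-\tfrac\varepsilon2\bigr)M-4e^{-t/4}\ge(1-\varepsilon)M
\]
once $4e^{-t/4}\le\varepsilon\kappa/2$. This completes the proof of Theorem~\ref{thm:large}. \qed

\section{Small time: proof of Theorem~\ref{thm:small}}\label{sec:small}

For small $t$ the sum \eqref{eq:PW} is a Riemann sum of a Gaussian integral, and Poisson summation measures the error: for a Schwartz function $F$ on $\mathbb R$ and $\delta\in\mathbb R$,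
\begin{equation}\label{eq:poisson}
\sum_{x\in\mathbb Z+\delta}F(x)=\sum_{j\in\mathbb Z}e^{2\pi ij\delta}\int F(x)e^{-2\pi ijx}\,dx .
\end{equation}

\begin{example}
Let $n=3$. With $x=l+\frac12$ and $s=t/2$, \eqref{eq:SO3} becomes $f_t(e)=2e^{t/8}\sum_{x\in\mathbb Z+1/2}x^2e^{-sx^2}$. Since $\int u^2e^{-u^2}e^{-i\xi u}\,du=\frac{\sqrt\pi}2(1-\frac{\xi^2}2)e^{-\xi^2/4}$, the substitution $x=u/\sqrt s$ in \eqref{eq:poisson} gives
\[
f_t(e)=\sqrt{8\pi}\;t^{-3/2}e^{t/8}\Bigl(1+2\sum_{j\ge1}(-1)^j\Bigl(1-\frac{4\pi^2j^2}t\Bigr)e^{-2\pi^2j^2/t}\Bigr).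
\]
Here $t/8=tN/24$. In general $N/24$ is one sixth of the scalar curvature $N/4$, as the first correction in the heat kernel expansion requires.
\end{example}

In rank $m$ the summand is the square of a Vandermonde-type determinant in $m$ variables. We reduce to one-dimensional sums, at the price of an $m\times m$ determinant whose size must be controlled uniformly in $n$.

\subsection*{Reduction to a determinant}
Put $s=\frac t{2(n-2)}$. By \eqref{eq:casimir}, $tE(\mu)=s|x|^2-s|\rho|^2$. For $n=2m$, $|\rho|^2=\sum_{j=0}^{m-1}j^2=\frac{(m-1)m(2m-1)}6$, and for $n=2m+1$, $|\rho|^2=\sum_{j=1}^m(j-\frac12)^2=\frac{m(2m-1)(2m+1)}{12}$. Both equal $\frac{n(n-1)(n-2)}{24}$, so $s|\rho|^2=tN/24$. Let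
\[
\delta=\tfrac12,\ D=\{1,3,\dots,2m-1\}\quad(n\text{ odd}),\qquad\delta=0,\ D=\{0,2,\dots,2m-2\}\quad(n\text{ even}).
\]
In both cases $|D|=m$ and $\max D=n-2$. Moreover $\sum_{k\in D}(k+\frac12)$ equals $m^2+\frac m2$ for $n$ odd and $m(m-1)+\frac m2$ for $n$ even, that is, $N/2$.

By the Vandermonde formula in the variables $x_i^2$, \eqref{eq:weyl} says that $d_\mu^2=K_0V(x)^2$, where $V(x)=\det(x_i^k)_{1\le i\le m,\,k\in D}$ and $K_0>0$ depends only on $n$. As $\mu$ runs over the highest weights, $x=\mu+\rho$ runs over the points of $(\mathbb Z+\delta)^m$ with $x_1>\dots>x_m>0$ ($n$ odd) or $x_1>\dots>x_{m-1}>|x_m|$ ($n$ even). Let $W$ be the Weyl group, generated by the permutations and all sign changes ($n$ odd) or the sign changes of an even number of coordinates ($n$ even). The function $V(x)^2e^{-s|x|^2}$ is $W$-invariant and vanishes unless the $|x_i|$ are distinct. A point of $(\mathbb Z+\delta)^m$ with distinct $|x_i|$ is $W$-conjugate to exactly one of the points above: sort by absolute value and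 make all coordinates ($n$ odd), or the first $m-1$ coordinates ($n$ even), positive. Its stabilizer is trivial, since a fixing element cannot permute coordinates and can change the sign only of a zero coordinate; there is none for $n$ odd and at most one for $n$ even. Hence
\[
f_t(e)=\frac{K_0}{|W|}\,e^{tN/24}\sum_{x\in(\mathbb Z+\delta)^m}V(x)^2\prod_{i=1}^me^{-sx_i^2}.
\]
Andr\'eief's identity states that for functions $\phi_1,\dots,\phi_m$ in $L^2(\nu)$,
\[
\int\det(\phi_k(x_i))^2\prod_id\nu(x_i)=m!\,\det\Bigl(\int\phi_k\phi_l\,d\nu\Bigr);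
\]
expanding both determinants on the left gives $\sum_{\alpha,\beta\in S_m}\operatorname{sgn}\alpha\operatorname{sgn}\beta\prod_i\int\phi_{\alpha(i)}\phi_{\beta(i)}\,d\nu$, which is the right side. We could apply it to the monomials $x^k$, but a small relative error in the entries of a moment matrix does not control its determinant. So we first pass to a basis in which the Gaussian integral gives the identity matrix.

Let $h_k$ be the normalized Hermite functions, orthonormal in $L^2(\mathbb R)$ and given by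
\begin{equation}\label{eq:hermite}
\sum_{k\ge0}h_k(u)\frac{\zeta^k}{\sqrt{k!}}=\pi^{-1/4}e^{-u^2/2+\sqrt2\,\zeta u-\zeta^2/2}.
\end{equation}
Define $p_k$ by $p_k(x)e^{-sx^2/2}=s^{1/4}h_k(\sqrt s\,x)$. It is a polynomial of degree $k$ with the parity of $k$ and leading coefficient $\gamma_k=a_ks^{k/2+1/4}$, where $a_k>0$ depends only on $k$. Since $D$ contains all degrees of one parity up to $n-2$, the passage from $(x^k)_{k\in D}$ to $(p_k)_{k\in D}$ is triangular, and
\[
V(x)^2=\det(p_k(x_i))^2\prod_{k\in D}\gamma_k^{-2},\qquad\prod_{k\in D}\gamma_k^{-2}=s^{-N/2}\prod_{k\in D}a_k^{-2}.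
\]
Andr\'eief's identity for $\nu=\sum_{x\in\mathbb Z+\delta}e^{-sx^2}\delta_x$ yields, with $K>0$ depending only on $n$,
\begin{equation}\label{eq:det}
f_t(e)=K\,e^{tN/24}\,t^{-N/2}\det G,\qquad G_{kl}=\sum_{x\in\mathbb Z+\delta}\sqrt s\,h_k(\sqrt s\,x)\,h_l(\sqrt s\,x)\quad(k,l\in D).
\end{equation}
In \eqref{eq:poisson} the term $j=0$ is $\int h_kh_l=\delta_{kl}$, so $G=I+B$ with $B$ real symmetric and
\begin{equation}\label{eq:B}
B_{kl}=\sum_{j\ne0}e^{2\pi ij\delta}\int h_k(u)h_l(u)e^{-i\xi_ju}\,du,\qquad\xi_j=\frac{2\pi j}{\sqrt s}.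
\end{equation}

\subsection*{Fourier transform of a product of Hermite functions}

\begin{lemma}\label{lem:hermite}
For $k,l\ge0$, $\xi\in\mathbb R$ and $b=\xi^2/2$,
\[
\Bigl|\int h_k(u)h_l(u)e^{i\xi u}\,du\Bigr|\le e^{-b/2+\sqrt{kb}+\sqrt{lb}} .
\]
\end{lemma}

\begin{proof}
Call the integral $J_{kl}$. Multiply two copies of \eqref{eq:hermite} and use $\int e^{-u^2+\gamma u}\,du=\sqrt\pi\,e^{\gamma^2/4}$ with $\gamma=\sqrt2(\zeta+\omega)+i\xi$:
\[
\sum_{k,l}\frac{\zeta^k\omega^l}{\sqrt{k!\,l!}}J_{kl}=e^{\gamma^2/4-\zeta^2/2-\omega^2/2}=\exp\Bigl(\zeta\omega+\frac{i\xi}{\sqrt2}(\zeta+\omega)-\frac{\xi^2}4\Bigr).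
\]
Comparing coefficients, with $|i\xi/\sqrt2|=\sqrt b$ and $0\le p\le\min(k,l)$,
\[
|J_{kl}|\le e^{-b/2}\sum_p\frac{\sqrt{k!\,l!}\;b^{(k-p)/2}\,b^{(l-p)/2}}{p!\,(k-p)!\,(l-p)!}=e^{-b/2}\sum_p\sqrt{\binom kp\frac{b^{k-p}}{(k-p)!}}\sqrt{\binom lp\frac{b^{l-p}}{(l-p)!}} .
\]
Now apply the Cauchy--Schwarz inequality and
\[
\sum_i\binom ki\frac{b^i}{i!}\le\sum_i\frac{(kb)^i}{i!^2}\le\Bigl(\sum_i\frac{(kb)^{i/2}}{i!}\Bigr)^2=e^{2\sqrt{kb}}.\qedhere
\]
\end{proof}

\subsection*{End of the proof}
The lemma gives decay only when $b$ exceeds a multiple of the degrees, which are at most $n-2$. In \eqref{eq:B} we have $b_j=\xi_j^2/2=2\pi^2j^2/s=4\pi^2j^2(n-2)/t$, which carries the same factor $n-2$, coming from \eqref{eq:metric}; this is why the range of $t$ does not depend on $n$. For $k,l\in D$ and $j\ne0$ the exponent in Lemma~\ref{lem:hermite} is at most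
\[
-\frac{b_j}2+2\sqrt{(n-2)b_j}=(n-2)\Bigl(-\frac{2\pi^2j^2}t+\frac{4\pi|j|}{\sqrt t}\Bigr)\le-(n-2)\frac{\pi^2j^2}t,
\]
where the last inequality is equivalent to $4\sqrt t\le\pi|j|$ and holds because $t\le\pi^2/16$. Put $\tau=e^{-(n-2)\pi^2/t}\le e^{-16(n-2)}$. Then $|B_{kl}|\le2\sum_{j\ge1}\tau^{j^2}\le2\tau/(1-\tau)\le3\tau$, so the operator norm of the $m\times m$ matrix $B$ satisfies $\|B\|\le3m\tau\le\frac32ne^{-16(n-2)}\le\frac14$. The eigenvalues $\beta$ of $B$ are real with $|\beta|\le\frac14$, so $|\log(1+\beta)|\le|\beta|/(1-|\beta|)\le\frac43|\beta|$, and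
\[
|\log\det G|\le\tfrac43\,m\,\|B\|\le4m^2\tau\le n^2\tau .
\]
In particular $\det G\to1$ as $t\to0$, and comparing \eqref{eq:det} with \eqref{eq:MP} gives $K=\mathrm{vol}_n(4\pi)^{-N/2}$. Theorem~\ref{thm:small} follows from \eqref{eq:det}. \qed

\section{The constants: proof of Corollary~\ref{cor:sharp}}\label{sec:cor}

(i) Let $\varepsilon\in(0,1)$ and $t\ge T(\varepsilon)$. By Theorem~\ref{thm:large}, $f_t(e)^{1/N}=e^u$ with $u=(1+\epsilon_n(t))\frac{2n}{n-1}e^{-\lambda_1t}$ and $|\epsilon_n(t)|\le\varepsilon$. Here $0<u\le6e^{-t/2}$, and $1\le(e^u-1)/u\le e^u$. So $\frac{n-1}{2n}e^{\lambda_1t}(f_t(e)^{1/N}-1)$ lies between $1-\varepsilon$ and $(1+\varepsilon)\exp(6e^{-t/2})$ for all $n$.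

(ii) By Lemma~\ref{lem:vol}, $\mathrm{vol}_3=2^{3/2}\cdot2\pi\cdot4\pi$, so $v_3^3=8\pi^2\,2^{3/2}(4\pi)^{-3/2}=\sqrt{8\pi}$. Stirling's formula gives $\log\Gamma(\frac{k+1}2)=\frac k2\log\frac k2-\frac k2+O(1)$, hence $\log|S^k|=\frac k2\log\pi-\frac k2\log\frac k2+\frac k2+O(1)$. The function $\frac x2\log\frac x2$ increases on $[1,\infty)$ and has integral $\frac{n^2}4\log\frac n2-\frac{n^2}8$ over $[0,n]$, and $\sum_{k<n}\frac k2=\frac{n^2}4+O(n)$. Therefore
\[
\log\prod_{k=1}^{n-1}|S^k|=\frac{n^2}4\log\pi-\Bigl(\frac{n^2}4\log\frac n2-\frac{n^2}8\Bigr)+\frac{n^2}4+O(n\log n).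
\]
Adding $\frac N2\log(2(n-2))=\frac{n^2}4\log(2n)+O(n\log n)$, the powers of $n$ cancel:
\[
\log\mathrm{vol}_n=\frac{n^2}4\Bigl(\log4\pi+\frac32\Bigr)+O(n\log n).
\]
Dividing by $N\sim n^2/2$ gives $\log v_n\to\frac34$; in particular $(v_n)$ is bounded. For $t\le\pi^2/16$, Theorem~\ref{thm:small} and $n^2/N\le3$ give $\sqrt t\,f_t(e)^{1/N}=v_ne^{t/24+\epsilon}$ with $|\epsilon|\le3e^{-\pi^2/t}$, so
\[
\bigl|\sqrt t\,(f_t(e)^{1/N}-1)-v_n\bigr|\le v_n\bigl|e^{t/24+\epsilon}-1\bigr|+\sqrt t,
\]
which tends to $0$ uniformly in $n$.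

(iii) That $c_2$ and $c_4$ are arbitrary is part of Theorem~\ref{thm:main}. Suppose that \eqref{eq:conj} holds, fix $n$, take $N$-th roots and subtract $1$. Multiplying by $e^{\lambda_1t}$ and letting $t\to\infty$, part (i) gives $c_1\le\frac{2n}{n-1}\le c_3$; the infimum of $\frac{2n}{n-1}$ over $n\ge3$ is $2$ and its maximum is $3$. Multiplying instead by $\sqrt t$ and letting $t\to0$, part (ii) gives $c_1\le v_n\le c_3$. \qed

\begin{thebibliography}{9}

\bibitem{source}
\emph{Analysis on compact Lie groups of large},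
\texttt{https://pi.math.cornell.edu/\%7Elsc/papers/hulancoll.pdf}.

\bibitem{LY}
P.~Li and S.-T.~Yau, \emph{Acta Math.} \textbf{156} (1986).

\end{thebibliography}
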